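\title{Higher cohomology of quiver Hall--Littlewood bundles:\\ nonvanishing beyond Dynkin and affine type}

\begin{abstract}
A quiver, a sequence of vertices with multiplicities, and a sequence of weights determine an equivariant vector bundle on the variety of pairs consisting of a flag and a representation of the quiver that moves the flag strictly down. The equivariant Euler characteristic of this bundle is the quiver Hall--Littlewood series, and the higher cohomology was conjectured to vanish whenever the weights are dominant. We disprove the conjecture: for two vertices, three parallel arrows and trivial weights, $H^1$ is a free module of rank one over the coordinate ring of the representation space. More generally, the conjecture fails for every quiver with a connected component that is neither Dynkin nor affine. When each vertex occurs at most twice in the sequence, we bound the cohomological degree in terms of the Tits form; the bound is sharp, and it gives the vanishing for Dynkin and affine quivers in this range. We also exhibit a dominant triple whose quiver Kostka--Shoji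 polynomial has a negative coefficient.
\end{abstract}

\section{The vanishing problem}\label{sec:intro}

\subsection{Representations compatible with a flag}

We work over $\mathbb C$. Let $Q$ be a finite quiver with vertex set $Q_0$ and arrow set $Q_1$; an arrow $b$ goes from its tail $t(b)$ to its head $h(b)$, and loops and parallel arrows are allowed. For each $i\in Q_0$ fix a finite-dimensional vector space $V^{(i)}$, possibly zero, and put
\[
G=\prod_{i\in Q_0}GL(V^{(i)}),\qquad \mathrm{Rep}(Q)=\bigoplus_{b\in Q_1}\mathrm{Hom}(V^{(t(b))},V^{(h(b))}),\qquad S=\mathbb C[\mathrm{Rep}(Q)].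
\]
The torus $T^{Q_1}=(\mathbb C^\times)^{Q_1}$ scales the $b$-component of $\mathrm{Rep}(Q)$ by $t_b^{-1}$, so that the linear coordinate functions on the $b$-component have weight $t_b$. Set $\mathcal G=G\times T^{Q_1}$.

Fix a sequence of vertices $\underline i=(i_1,\dots,i_\ell)$ and positive integers $\underline a=(a_1,\dots,a_\ell)$ with $\sum_{k:\,i_k=i}a_k=\dim V^{(i)}$ for every $i$. We call $k\in\{1,\dots,\ell\}$ a \emph{step}; it belongs to the vertex $i_k$ and has dimension $a_k$. Let $\mathrm{Fl}=\prod_i\mathrm{Fl}^{(i)}$, where $\mathrm{Fl}^{(i)}$ is the variety of filtrations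
\[
V^{(i)}=F^{(i)}_0\supseteq F^{(i)}_1\supseteq\cdots\supseteq F^{(i)}_\ell=0,\qquad \dim F^{(i)}_k=\sum_{l>k,\ i_l=i}a_l .
\]
Thus at step $k$ the flag at the vertex $i_k$ drops by $a_k$ dimensions and the other flags do not move. Let $\mathrm{pr}:\mathcal W\to\mathrm{Fl}$ be the $\mathcal G$-equivariant vector bundle whose fiber over $F$ is
\[
\{x\in\mathrm{Rep}(Q):\ x_b(F^{(t(b))}_{k-1})\subseteq F^{(h(b))}_k\ \text{ for all } b\in Q_1,\ 1\le k\le\ell\}.
\]

For $V$ of dimension $n$, identify $GL(V)/B$ with the variety of complete flags $V=E_0\supset E_1\supset\cdots\supset E_n=0$, and for $\lambda\in\mathbb Z^n$ put $\mathcal L_\lambda=\bigotimes_{c=1}^n(E_{c-1}/E_c)^{\otimes\lambda_c}$. With this convention, if $\lambda$ is dominant, that is $\lambda_1\ge\cdots\ge\lambda_n$, then $H^0(GL(V)/B,\mathcal L_\lambda)$ is the irreducible module $V_\lambda(V)$ of highest weight $\lambda$; for example $\mathcal L_{(1,0,\dots,0)}=V/E_1$ has space of sections $V$.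

A \emph{weight datum} $\mu(\cdot)=(\mu(1),\dots,\mu(\ell))$ consists of dominant weights $\mu(k)$ of $GL(a_k)$. Let $\mu^{(i)}$ be the concatenation of the $\mu(k)$ with $i_k=i$ in increasing order of $k$, and let $\mathcal L=\boxtimes_i\mathcal L_{\mu^{(i)}}$ on the variety $G/B=\prod_iGL(V^{(i)})/B^{(i)}$ of tuples of complete flags. Let $\pi:G/B\to\mathrm{Fl}$ forget all members of the complete flags except those of dimensions $\dim F^{(i)}_k$. Then $\mathcal V=\pi_*\mathcal L$ is the vector bundle with fiber $\bigotimes_kV_{\mu(k)}(F^{(i_k)}_{k-1}/F^{(i_k)}_k)$, and we put $\mathcal W_{\mu(\cdot)}=\mathrm{pr}^*\mathcal V$. The triple $(\underline i,\underline a,\mu(\cdot))$ is \emph{dominant} if each $\mu^{(i)}$ is dominant; equivalently, if for $k<l$ with $i_k=i_l$ the last part of $\mu(k)$ is at least the first part of $\mu(l)$. The following conjecture appears in \cite{ISQG}.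

\medskip
\noindent\textbf{Vanishing conjecture.} \emph{If $(\underline i,\underline a,\mu(\cdot))$ is dominant, then $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ for $p>0$.}

\subsection{Why one would expect vanishing}\label{sub:why}

Let $\eta=\mathcal W^*$ be the dual vector bundle on $\mathrm{Fl}$. The map $\mathrm{pr}$ is affine with $\mathrm{pr}_*\mathcal O=\mathrm{Sym}\,\eta$, so
\begin{equation}\label{eq:affine}
H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=\bigoplus_{d\ge0}H^p(\mathrm{Fl},\mathrm{Sym}^d\eta\otimes\mathcal V).
\end{equation}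
The $d$-th summand is finite-dimensional and has total degree $d$ in the $t_b$. The \emph{quiver Hall--Littlewood series} is
\[
\chi^{(\underline i,\underline a)}_{\mu(\cdot)}=\sum_{p\ge0}(-1)^p\,\mathrm{ch}_{\mathcal G}H^p(\mathcal W,\mathcal W_{\mu(\cdot)}),
\]
and the \emph{quiver Kostka--Shoji polynomials} $\mathcal K^{(\underline i,\underline a)}_{\lambda^\bullet,\mu(\cdot)}(t_{Q_1})\in\mathbb Z[t_b^{\pm1}\mid b\in Q_1]$ are its coefficients on the irreducible characters $\chi^{\lambda^\bullet}$ of $G$. These coefficients are finite sums. Indeed, the projection $\psi:\mathcal W\to\mathrm{Rep}(Q)$ is proper, so each $H^p$ is a finitely generated $S$-module and its multiplicity spaces are finitely generated over $S^G$; and invariants of positive degree vanish on $\mathcal W$, because for $(F,x)\in\mathcal W$ a one-parameter subgroup that splits $F$ and acts by $s^k$ on the $k$-th graded piece contracts $x$ to $0$. If the higher cohomology vanishes, the series is the character of $H^0$, and the polynomials have nonnegative coefficients that count multiplicities. This is what the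 conjecture would give.

The simplest cases support it. If $Q$ has no arrows, then $\mathcal W=\mathrm{Fl}$ and the statement is the vanishing of $H^{>0}(G/B,\mathcal L)$ for a dominant weight, a case of Theorem~\ref{thm:bott} below. If $Q$ has one vertex and one loop and $\underline a=(1,1)$, then $\mathrm{Fl}=\mathbb P^1$, the fiber of $\mathcal W$ is $\mathrm{Hom}(V/E_1,E_1)$, and $\eta=t\,\mathcal L_{(1,-1)}\cong\mathcal O(2)$. For $\mu(\cdot)=((\mu_1),(\mu_2))$ the $d$-th summand of \eqref{eq:affine} is the cohomology of $\mathcal O(\mu_1-\mu_2+2d)$, and $H^1$ vanishes when $\mu_1\ge\mu_2$. For $\mu_1=\mu_2=0$ the Weyl character formula sums the series to $J(z^\rho)^{-1}J\bigl(z^\rho/(1-tz_1/z_2)\bigr)$, where $J$ is the antisymmetrizer and $\rho=(1,0)$. In general $\eta$ is a quotient of the trivial bundle $\mathrm{Rep}(Q)^*\otimes\mathcal O$, so $\mathrm{Sym}^d\eta\otimes\mathcal V$ is a quotient of $S_d\otimes\mathcal V$, which has no higher cohomology when the triple is dominant. Since cohomology in the top degree is right exact, $H^{\dim\mathrm{Fl}}$ vanishes if $\dim\mathrm{Fl}>0$.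 One is tempted to think that the arrows only add positivity.

The map $\psi$ shows where this reasoning can break. As $\mathrm{Rep}(Q)$ is affine, $H^p(\mathcal W,\mathcal O)$ is the module of sections of $R^p\psi_*\mathcal O$, and this sheaf sees the cohomology $H^p(Z,\mathcal O_Z)$ of the fibers $Z$ of $\psi$. A fiber is the variety of flags compatible with a given representation $x$, and nothing forces $H^{>0}(Z,\mathcal O_Z)$ to vanish.

\subsection{Results}

\begin{theorem}\label{thm:three}
Let $Q$ have vertices $0,1$ and arrows $b_1,b_2,b_3:0\to1$. Let $\dim V^{(0)}=\dim V^{(1)}=3$, $\underline i=(0,1,0,1)$, $\underline a=(2,1,1,2)$, and $\mu(k)=0$ for all $k$; this is a dominant triple. Then, $\mathcal G$-equivariantly,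
\[
H^0(\mathcal W,\mathcal O)=S,\qquad H^1(\mathcal W,\mathcal O)\cong t_{b_1}t_{b_2}t_{b_3}\,\det V^{(0)}\otimes(\det V^{(1)})^{-1}\otimes S\ne0 .
\]
In particular the vanishing conjecture is false.
\end{theorem}

Which quivers fail is governed by the \emph{Tits form}
\[
q_Q(r)=\sum_{x\in Q_0}r_x^2-\sum_{b\in Q_1}r_{t(b)}r_{h(b)},\qquad r\in\mathbb Z^{Q_0},
\]
which depends only on the underlying graph of $Q$. A connected quiver is \emph{Dynkin} if its underlying graph is of type $A$, $D$ or $E$, and \emph{affine} if it is of type $\tilde A_n$ ($n\ge0$; $\tilde A_0$ is one loop and $\tilde A_1$ a double edge), $\tilde D_n$, $\tilde E_6$, $\tilde E_7$ or $\tilde E_8$; the orientation is arbitrary. The graphs are listed in Section~\ref{sec:tits}.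

\begin{theorem}\label{thm:wild}
If some connected component of $Q$ is neither Dynkin nor affine, there is a dominant triple with $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\ne0$ for some $p>0$. If that component has no oriented cycles, one can take all $\mu(k)=0$ and each vertex occurring at most twice in $\underline i$. In particular the conjecture fails for three or more parallel arrows between two vertices and for two or more loops at one vertex.
\end{theorem}

\begin{theorem}\label{thm:bound}
Let $Q$ be any quiver, and let $(\underline i,\underline a,\mu(\cdot))$ be a dominant triple in which each vertex $x$ occurs at most twice in $\underline i$. If $x$ occurs twice, let $m_x$ be the minimum of the dimensions of its two steps; otherwise let $m_x=0$. Then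
\[
H^p(\mathcal W,\mathcal W_{\mu(\cdot)})=0\qquad\text{for }\ p>\max_{0\le r\le m}\bigl(-q_Q(r)\bigr),
\]
where $r$ runs over $\mathbb Z^{Q_0}$ and the inequalities $0\le r\le m$ are coordinatewise. In particular the conjecture holds for all such triples if every component of $Q$ is Dynkin or affine. The bound is sharp, in the sense of Proposition~\ref{prop:sharp}.
\end{theorem}

These two theorems together give the following.

\begin{corollary}\label{cor:iff}
Let $Q$ have no oriented cycles. The vanishing $H^{>0}(\mathcal W,\mathcal W_{\mu(\cdot)})=0$ holds for all dominant triples in which each vertex occurs at most twice if and only if every component of $Q$ is Dynkin or affine.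
\end{corollary}

\begin{theorem}\label{thm:negative}
Let $Q$ have vertices $0,1$ and $n\ge4$ arrows $0\to1$ with parameters $t_1,\dots,t_n$. Let $\underline i=(0,1,0,1)$, $\underline a=(3,2,1,2)$ and $\mu(\cdot)=0$. The quiver Kostka--Shoji polynomial at $\lambda^\bullet=((1^4),(-1^4))$ is $h_4(t)-s_{211}(t)$, and the coefficient of $t_1t_2t_3t_4$ in it is $-2$. So positivity also fails for dominant triples.
\end{theorem}

Here $h_4$ is the complete symmetric polynomial and $s_{211}$ the Schur polynomial in $t_1,\dots,t_n$. We do not settle the conjecture for Dynkin and affine quivers when some vertex occurs three or more times.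

All proofs start from a Koszul resolution, which replaces the symmetric powers of $\eta$ by the finitely many exterior powers of the annihilator $\xi$ of $\mathcal W$. Section~\ref{sec:three} carries this out by hand for Theorem~\ref{thm:three}, and Section~\ref{sec:criterion} shows in general that the top cohomological degree on $\mathcal W$ is the largest $j-k$ with $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$. Bott's theorem bounds $j-k$ from above (Section~\ref{sec:bound}); canonical bundles of products of Grassmannians inside $\Lambda^k\xi$ produce nonzero classes (Sections~\ref{sec:classes} and~\ref{sec:wild}). Section~\ref{sec:negative} proves Theorem~\ref{thm:negative}.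

\section{The Koszul resolution and three parallel arrows}\label{sec:three}

For any data let $\xi=(\mathrm{Rep}(Q)\otimes\mathcal O/\mathcal W)^*$, the bundle of linear equations of $\mathcal W$ in $\mathrm{Fl}\times\mathrm{Rep}(Q)$, so that $0\to\xi\to\mathrm{Rep}(Q)^*\otimes\mathcal O\to\eta\to0$ is exact. Locally on $\mathrm{Fl}$, $\xi$ is spanned by part of a basis of $S_1\otimes\mathcal O$, and such a part is a regular sequence in $S\otimes\mathcal O$. Hence the Koszul complex
\begin{equation}\label{eq:koszul}
\cdots\to K_2\to K_1\to K_0\to\mathrm{Sym}\,\eta\otimes\mathcal V\to0,\qquad K_k=\Lambda^k\xi\otimes\mathcal V\otimes_{\mathbb C} S,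
\end{equation}
is exact. Its differential removes one factor from $\xi_1\wedge\dots\wedge\xi_k$ and multiplies by it as a section of $S_1\otimes\mathcal O$. The complex is $S$-linear, $\mathcal G$-equivariant, and graded when $\Lambda^k\xi\otimes\mathcal V\otimes S_d$ is given degree $k+d$.

\begin{proof}[Proof of Theorem~\ref{thm:three}]
The dimensions of $F^{(0)}_0,\dots,F^{(0)}_4$ are $3,1,1,0,0$, and those of $F^{(1)}_0,\dots,F^{(1)}_4$ are $3,3,2,2,0$. So a point of $\mathrm{Fl}$ is a line $D_0=F^{(0)}_1=F^{(0)}_2$ in $V^{(0)}$ and a plane $D_1=F^{(1)}_2=F^{(1)}_3$ in $V^{(1)}$, and $\mathrm{Fl}=\mathbb P(V^{(0)})\times\mathbb P(V^{(1)*})\cong\mathbb P^2\times\mathbb P^2$. The conditions for $k=1$ and $k=4$ read $x_b(V^{(0)})\subseteq V^{(1)}$ and $x_b(0)\subseteq0$, and those for $k=2,3$ both read $x_b(D_0)\subseteq D_1$. Therefore $\mathrm{Rep}(Q)\otimes\mathcal O/\mathcal W=\bigoplus_bt_b^{-1}\mathrm{Hom}(D_0,V^{(1)}/D_1)$ and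
\[
\xi=\bigoplus_b t_b\,D_0\otimes(V^{(1)}/D_1)^*\cong\mathcal O(-1,-1)^{\oplus3},
\]
because $D_0\subset V^{(0)}$ and $(V^{(1)}/D_1)^*\subset V^{(1)*}$ are the tautological lines of the two factors.

Here $\mathcal V=\mathcal O$, the complex \eqref{eq:koszul} has terms $K_0,\dots,K_3$, and $\Lambda^k\xi$ is a sum of copies of $\mathcal O(-k,-k)$. On $\mathbb P^2$ the bundles $\mathcal O(-1)$ and $\mathcal O(-2)$ have no cohomology, and $\mathcal O(-3)$ has only $H^2$. By the K\"unneth formula, $K_1$ and $K_2$ have no cohomology, $K_0$ has only $H^0=S$, and $K_3$ has only $H^4=H^4(\mathrm{Fl},\Lambda^3\xi)\otimes S$.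

Let $Z_0=\ker(K_0\to\mathrm{Sym}\,\eta)$ and $Z_1=\ker(K_1\to K_0)$. The sequence $0\to K_3\to K_2\to Z_1\to0$ shows that the only cohomology of $Z_1$ is $H^3(Z_1)=H^4(K_3)$. The sequence $0\to Z_1\to K_1\to Z_0\to0$ shows that the only cohomology of $Z_0$ is $H^2(Z_0)=H^4(K_3)$. The sequence $0\to Z_0\to K_0\to\mathrm{Sym}\,\eta\to0$ then gives $H^0(\mathrm{Sym}\,\eta)=S$, $H^1(\mathrm{Sym}\,\eta)=H^4(K_3)$, and no cohomology in higher degrees. The connecting maps are $S$-linear and $\mathcal G$-equivariant.

It remains to identify the character of $H^4$ of $\Lambda^3\xi=t_{b_1}t_{b_2}t_{b_3}\,D_0^{\otimes3}\otimes((V^{(1)}/D_1)^*)^{\otimes3}$. On the projective space of lines $D$ in an $n$-dimensional space $V$, the tangent bundle is $\mathrm{Hom}(D,V/D)$, so $\omega=D^{\otimes n}\otimes(\det V)^{-1}$; since $H^{n-1}(\omega)$ is the trivial module,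
\begin{equation}\label{eq:projtop}
H^{n-1}(\mathbb P(V),D^{\otimes n})=\det V .
\end{equation}
Applied to $V^{(0)}$ and to $V^{(1)*}$, this gives $H^4(\mathrm{Fl},\Lambda^3\xi)=t_{b_1}t_{b_2}t_{b_3}\det V^{(0)}\otimes(\det V^{(1)})^{-1}$. Now use \eqref{eq:affine}.
\end{proof}

The geometry behind the computation is as follows. Each $x_b\in\mathrm{Hom}(V^{(0)},V^{(1)})=H^0(\mathrm{Fl},\mathcal O(1,1))$ cuts out a $(1,1)$-divisor, and the fiber $\psi^{-1}(x)$ is the intersection of the three divisors. For general $x$ it is a smooth connected curve by Bertini's theorem, and its canonical bundle is the restriction of $\mathcal O(-3,-3)\otimes\mathcal O(3,3)=\mathcal O$ by adjunction. So the general fiber is an elliptic curve, and $H^1(\mathcal W,\mathcal O)$ records its $H^1(\mathcal O)$. The feature to be generalized is that the top exterior power of $\xi$ is the canonical bundle of $\mathrm{Fl}$, while $\dim\mathrm{Fl}=4$ exceeds $\operatorname{rank}\xi=3$.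

\begin{remark}\label{rem:invisible}
This counterexample is invisible in the signs of the Kostka--Shoji polynomials. Let $\Delta(x)$ be the coefficient of $s_1s_2s_3$ in $\det(s_1x_{b_1}+s_2x_{b_2}+s_3x_{b_3})$. It is nonzero (take for $x_{b_c}$ the diagonal matrix unit $E_{cc}$), and it spans a $\mathcal G$-submodule $t_{b_1}t_{b_2}t_{b_3}\det V^{(0)}\otimes(\det V^{(1)})^{-1}$ of $S$. So the series $\mathrm{ch}\,H^0-\mathrm{ch}\,H^1$ equals $\mathrm{ch}(S/\Delta S)$, and all its coefficients are nonnegative. A different example is needed for Theorem~\ref{thm:negative}.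
\end{remark}

\section{A criterion on the flag variety}\label{sec:criterion}

In the proof above only two terms of the Koszul complex had cohomology, so nothing could cancel. In general many groups $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)$ are nonzero, and there are maps between them. The next lemma says that in the top degree no complete cancellation occurs. The reason is that the Koszul differential has coefficients in $S_+=\bigoplus_{d>0}S_d$ and so cannot kill a generator.

\begin{lemma}\label{lem:criterion}
For any triple, with $\max\emptyset=-\infty$,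
\[
\max\{p:\ H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\ne0\}=\max\{j-k:\ H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0\}.
\]
\end{lemma}

\begin{proof}
Fix a finite affine open cover of $\mathrm{Fl}$, and let $C$ be the total complex of the \v{C}ech complexes of the $K_k$:
\[
C^n=\bigoplus_{j-k=n}\check C^j(\Lambda^k\xi\otimes\mathcal V)\otimes_{\mathbb C}S .
\]
This is a bounded complex of graded free $S$-modules, of infinite rank in general, with generators in degrees $k\ge0$. On each finite intersection of members of the cover, which is affine, \eqref{eq:koszul} remains exact after taking sections. So $C$ is quasi-isomorphic to the \v{C}ech complex of $\mathrm{Sym}\,\eta\otimes\mathcal V$, and $H^n(C)=H^n(\mathcal W,\mathcal W_{\mu(\cdot)})$ by \eqref{eq:affine}. In $C\otimes_S\mathbb C$, where $\mathbb C=S/S_+$, the Koszul differential vanishes and only the \v{C}ech differential remains, so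
\[
H^n(C\otimes_S\mathbb C)=\bigoplus_kH^{n+k}(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V).
\]
It suffices to show that $C$ and $C\otimes_S\mathbb C$ have the same top cohomological degree.

Let $p_0$ be an integer with $H^n(C)=0$ for all $n>p_0$, and let $Z^n=\ker(C^n\to C^{n+1})$. We show by descending induction that $Z^n$ is a projective direct summand of $C^n$ for $n\ge p_0$. For large $n$ both are zero. If $n>p_0$ and $Z^n$ is projective, then $C^{n-1}\to Z^n$ is surjective and splits, so $C^{n-1}=Z^{n-1}\oplus Y^{n-1}$ with $Y^{n-1}$ mapping isomorphically onto $Z^n$. Consequently $C$ is the direct sum of the complex $\cdots\to C^{p_0-1}\to Z^{p_0}\to0$ and the two-term complexes $Y^n\to Z^{n+1}$, $n\ge p_0$, whose differentials are isomorphisms and remain so after applying $\otimes_S\mathbb C$. Hence $H^n(C\otimes_S\mathbb C)=0$ for $n>p_0$, and by right exactness of the tensor product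
\[
H^{p_0}(C\otimes_S\mathbb C)=H^{p_0}(C)/S_+H^{p_0}(C).
\]
If $C$ is acyclic, $p_0$ is arbitrary and both maxima are $-\infty$. Otherwise take $p_0$ maximal with $H^{p_0}(C)\ne0$. This graded module lives in degrees $\ge0$, and a nonzero homogeneous element of minimal degree does not lie in $S_+H^{p_0}(C)$. So $H^{p_0}(C\otimes_S\mathbb C)\neq0$.
\end{proof}

\begin{example}\label{ex:narrows}
Keep the data of Theorem~\ref{thm:three} but allow $n$ parallel arrows. Then $\Lambda^k\xi\cong\mathcal O(-k,-k)^{\oplus\binom nk}$ has cohomology only for $k=0$, in degree $j=0$, and for $3\le k\le n$, in degree $j=4$. The top degree on $\mathcal W$ is $0$ for $n\le2$ and $4-3=1$ for $n\ge3$. The graphs for $n=1,2$ are $A_2$ and $\tilde A_1$.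
\end{example}

To use the lemma we describe $\xi$ in coordinates. Choose an ordered basis $(u_c)$ of each $V^{(v)}$ and let $B\subset G$ be the stabilizer of the complete flags whose members are spanned by the last basis vectors: $E_c=\langle u_{c+1},u_{c+2},\dots\rangle$. The image of $u_c$ spans $E_{c-1}/E_c$, and $u_c$ has weight $\varepsilon_c$ for the diagonal torus. Write $\mathrm{Fl}=G/P$, where $P\supseteq B$ is the stabilizer of the image $F$ of the base point. Each index $c$, which we call a \emph{coordinate}, has a step $\mathrm{step}(c)$, the unique $k$ with $u_c\in F_{k-1}^{(v)}\setminus F_k^{(v)}$. A $P$-module $X$ defines the homogeneous bundle $G\times^PX$ with fiber $X$ at $F$.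

Since $u_c\in F_{k-1}$ means $k\le\mathrm{step}(c)$ and $u_d\in F_k$ means $k<\mathrm{step}(d)$, the fiber of $\mathcal W$ at $F$ is spanned by the matrix units $u_c\mapsto u_d$ in the component $b$ with $\mathrm{step}(d)>\mathrm{step}(c)$. The fiber $\xi_0$ of $\xi$ is its annihilator in $\mathrm{Rep}(Q)^*=\bigoplus_bV^{(t(b))}\otimes V^{(h(b))*}$. So $\xi_0$ has a basis of vectors $u_c\otimes u_d^*$ in the component $b$, of weight $\varepsilon_c-\varepsilon_d$, indexed by
\begin{equation}\label{eq:triples}
(b,c,d):\quad c\text{ a coordinate of }V^{(t(b))},\quad d\text{ a coordinate of }V^{(h(b))},\quad \mathrm{step}(c)\ge\mathrm{step}(d).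
\end{equation}

We recall Bott's theorem for $GL_n$; for the product $G$ one applies it to each factor and uses the K\"unneth formula.

\begin{theorem}[Bott]\label{thm:bott}
Let $\gamma\in\mathbb Z^n$ and $\rho=(n-1,\dots,1,0)$. If $\gamma+\rho$ has a repeated entry, $\mathcal L_\gamma$ has no cohomology on $GL(V)/B$. Otherwise let $j$ be the number of inversions of $\gamma+\rho$, that is of pairs $c<d$ with $(\gamma+\rho)_c<(\gamma+\rho)_d$, and let $\lambda+\rho$ be the decreasing rearrangement of $\gamma+\rho$. Then $H^j(\mathcal L_\gamma)=V_\lambda(V)$, and all other cohomology vanishes.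
\end{theorem}

Adding a constant to all entries of $\rho$ changes nothing in this recipe. Let $L=\prod_kGL(a_k)$ be the Levi subgroup of $P$ containing the torus. If $\gamma$ is an $L$-dominant weight, that is weakly decreasing within each step, let $V^L_\gamma$ be the irreducible $L$-module of highest weight $\gamma$, extended to $P$ trivially on the unipotent radical. The fibers of $\pi$ are products of complete flag varieties on which $\mathcal L_\gamma$ is dominant, so $\pi_*\mathcal L_\gamma=G\times^PV^L_\gamma$ and $R^{>0}\pi_*\mathcal L_\gamma=0$. By the projection formula, for every vector bundle $\mathcal X$ on $\mathrm{Fl}$,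
\begin{equation}\label{eq:lift}
H^j\bigl(\mathrm{Fl},\mathcal X\otimes (G\times^PV^L_\gamma)\bigr)=H^j(G/B,\pi^*\mathcal X\otimes\mathcal L_\gamma).
\end{equation}
For $\gamma=\mu=(\mu^{(v)})_v$ we have $\mathcal L_\mu=\mathcal L$ and $G\times^PV^L_\mu=\mathcal V$.

\section{The Tits form}\label{sec:tits}

Let $\sigma_x$ be the standard basis of $\mathbb Z^{Q_0}$, and let $(\cdot,\cdot)$ be the symmetric form with $(\sigma_x,\sigma_x)=2-2\#\{\text{loops at }x\}$ and $(\sigma_x,\sigma_y)=-\#\{\text{arrows between }x\text{ and }y\}$ for $x\ne y$. Then $q_Q(r)=\frac12(r,r)$. If there is no loop at $x$, then $(r,\sigma_x)$ is $2r_x$ minus the sum of $r_y$ over the edges from $x$ to $y$.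

Let $T(l_1,l_2,l_3)$ be the tree with one vertex of degree $3$ and three arms with $l_1,l_2,l_3$ further vertices. The Dynkin graphs are the paths $A_n$, $D_n=T(1,1,n-3)$ for $n\ge4$, and $E_n=T(1,2,n-4)$ for $n=6,7,8$. Each affine graph has a \emph{null vector}, a vector $\nu$ with positive entries and $(\nu,\sigma_x)=0$ for all $x$:
\begin{itemize}
\item $\tilde A_n$ is a cycle on $n+1$ vertices, with $\nu=(1,\dots,1)$;
\item $\tilde D_n$ ($n\ge4$) is a path on $n-3$ vertices with two leaves attached at each end (four leaves at one vertex if $n=4$), with $\nu=2$ on the path and $\nu=1$ on the leaves;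
\item $\tilde E_6=T(2,2,2)$, $\tilde E_7=T(1,3,3)$, $\tilde E_8=T(1,2,5)$, where $\nu$ is $3$, $4$, $6$ at the center and decreases linearly along each arm of length $l$ so as to reach $0$ after $l+1$ edges.
\end{itemize}

\begin{lemma}\label{lem:tits}
\textup{(a)} If every component of $Q$ is Dynkin or affine, then $q_Q\ge0$.
\textup{(b)} If $e\in\mathbb Z_{\ge0}^{Q_0}$ satisfies $(e,\sigma_x)\le0$ for all $x$, then $q_Q(s)\ge q_Q(e)$ for $0\le s\le e$.
\end{lemma}

\begin{proof}
Put $a_{xy}=(\sigma_x,\sigma_y)$. Let $e\ge0$ and let $s$ vanish outside the support of $e$. With sums over this support,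
\begin{equation}\label{eq:identity}
(s,s)=\sum_x(e,\sigma_x)\frac{s_x^2}{e_x}-\frac12\sum_{x\ne y}a_{xy}e_xe_y\Bigl(\frac{s_x}{e_x}-\frac{s_y}{e_y}\Bigr)^2 .
\end{equation}
Indeed, the first sum is $\sum_xa_{xx}s_x^2+\sum_{x\ne y}a_{xy}e_ys_x^2/e_x$, and expanding the square shows that the second term is $-\sum_{x\ne y}a_{xy}e_ys_x^2/e_x+\sum_{x\ne y}a_{xy}s_xs_y$. The second term of \eqref{eq:identity} is nonnegative because $a_{xy}\le0$ for $x\ne y$.

(a) For an affine graph take $e=\nu$; the first sum vanishes. A Dynkin graph $A_n,D_n,E_n$ is obtained from $\tilde A_n,\tilde D_n,\tilde E_n$ by deleting one vertex with its edges, so its Tits form is a restriction of a nonnegative form. The form of $Q$ is the sum of the forms of its components.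

(b) Since $(e,\sigma_x)\le0$ and $s_x^2/e_x\le e_x$, we get $(s,s)\ge\sum_x(e,\sigma_x)e_x=(e,e)$.
\end{proof}

Subgraphs below are not required to be full.

\begin{lemma}\label{lem:contains}
A connected finite graph without loops that is not Dynkin contains an affine subgraph.
\end{lemma}

\begin{proof}
A cycle or a multiple edge is a subgraph $\tilde A_n$ with $n\ge1$, so assume the graph is a tree. A vertex of degree $\ge4$ gives $\tilde D_4$. Two vertices of degree $3$, the path joining them and two more neighbors of each give some $\tilde D_n$. A tree with all degrees $\le2$ is a path, which is Dynkin. What remains is $T(l_1,l_2,l_3)$ with $l_1\le l_2\le l_3$. If it contains no $\tilde E_6$, then $l_1=1$; if it also contains no $\tilde E_7$, then $l_2\le2$; if $l_2=2$ and it contains no $\tilde E_8$, then $l_3\le4$. The trees $T(1,1,l_3)$ and $T(1,2,l_3)$ with $l_3\le 4$ are Dynkin.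
\end{proof}

\begin{lemma}\label{lem:negvector}
Let $\tilde Q$ be a connected quiver without oriented cycles whose underlying graph contains an affine graph $\Gamma$ as a proper subgraph. There is $e\in\mathbb Z_{\ge0}^{\tilde Q_0}$ with $(e,\sigma_x)\le0$ for all $x$ and $q_{\tilde Q}(e)<0$.
\end{lemma}

\begin{proof}
Extend the null vector $\nu$ of $\Gamma$ by $0$; all forms are those of $\tilde Q$, which has no loops. For $x\in\Gamma$, the edges of $\tilde Q$ not in $\Gamma$ only lower $(\nu,\sigma_x)$ from its value $0$ in $\Gamma$; for $x\notin\Gamma$, $(\nu,\sigma_x)$ is minus a sum of entries of $\nu$. So $(\nu,\sigma_x)\le0$ for all $x$, and $(\nu,\nu)\le0$. If $\Gamma$ contains all vertices, there are extra edges, and $e=\nu$ has $q_{\tilde Q}(e)=-\sum\nu_x\nu_y<0$, summed over the extra edges $xy$. Otherwise, by connectedness some $z\notin\Gamma$ is adjacent to $\Gamma$, so $(\nu,\sigma_z)\le-1$. Let $e=2\nu+\sigma_z$. Then $(e,\sigma_z)\le-2+2=0$; for $y\ne z$, $(e,\sigma_y)=2(\nu,\sigma_y)+(\sigma_z,\sigma_y)\le0$; and $(e,e)=4(\nu,\nu)+4(\nu,\sigma_z)+2\le-2$.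
\end{proof}

\section{An upper bound from Durfee squares}\label{sec:bound}

By Lemma~\ref{lem:criterion} we must bound $j-k$ when $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$. By Bott's theorem $j$ counts the inversions of a weight $\gamma+\rho$, where $\gamma-\mu$ is a sum of $k$ weights $\varepsilon_c-\varepsilon_d$. Creating inversions in a dominant weight requires raising late coordinates and lowering early ones. Each summand $\varepsilon_c-\varepsilon_d$ does at most two units of this work, and only a limited number can do two. The proof finds a linear functional that measures the work exactly enough for the Tits form to appear.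

\begin{proof}[Proof of Theorem~\ref{thm:bound}]
For a vertex $x$ let $f_x$ be the dimension of its first step and $e_x$ that of its second, with value $0$ for a step that does not exist. Then $m_x=\min(e_x,f_x)$ and $L=\prod_xGL(f_x)\times GL(e_x)$. Suppose $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$.

\emph{Reduction to a weight.} The $P$-module $\Lambda^k\xi_0\otimes V^L_\mu$ has a composition series, and the unipotent radical of $P$ acts trivially on the simple factors, which are therefore of the form $V^L_\gamma$. By the long exact sequences, some factor has $H^j(\mathrm{Fl},G\times^PV^L_\gamma)\ne0$. By \eqref{eq:lift} and Theorem~\ref{thm:bott}, at each vertex $\gamma+\rho$ has distinct entries, and $j$ is the total number of inversions.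

We claim that $\chi=\gamma-\mu$ is a weight of $\Lambda^k\xi_0$. Since $V^L_\gamma$ occurs in $\Lambda^k\xi_0\otimes V^L_\mu$ as an $L$-module, there is a nonzero $L$-map $V^L_\gamma\otimes(V^L_\mu)^*\to\Lambda^k\xi_0$. Let $v^+$ be a highest weight vector of $V^L_\gamma$ and $v^-$ a lowest weight vector of $(V^L_\mu)^*$, of weight $-\mu$. The submodule $M'$ generated by $v^+\otimes v^-$ contains $V^L_\gamma\otimes v^-$, since the lowering operators kill $v^-$ and generate $V_\gamma^L$ from $v^+$. The vectors $v$ with $V^L_\gamma\otimes v\subseteq M'$ form a subspace stable under the Lie algebra of $L$, by the Leibniz rule; being nonzero, it is all of $(V^L_\mu)^*$. So $v^+\otimes v^-$ generates the tensor product, and its image is a nonzero vector of weight $\gamma-\mu$.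

\emph{One vertex.} Fix $x$, write $e=e_x$, $f=f_x$, number the coordinates of $V^{(x)}$ by $1,\dots,f+e$, and use $\rho_c=-c$. The sequence $\gamma_c-c$ is strictly decreasing on $\{1,\dots,f\}$ and on $\{f+1,\dots,f+e\}$, because $\gamma$ is $L$-dominant. So every inversion pairs a coordinate of the first step with one of the second. For $1\le i\le e$ let $\kappa_i$ be the number of $c\le f$ with $\gamma_c-c<\gamma_{f+i}-(f+i)$; these $c$ are the last $\kappa_i$ coordinates of the first step. The numbers $\kappa_i$ decrease weakly, so $\kappa=\kappa^x$ is a partition in an $e\times f$ box, and $j=\sum_x|\kappa^x|$. The coordinate $f+1-l$ is inverted with $f+i$ exactly when $\kappa_i\ge l$, hence with $\kappa'_l$ coordinates, where $\kappa'$ is the conjugate partition.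

Let $\lambda+\rho$ be the decreasing rearrangement of $\gamma+\rho$ at $x$. The entry at $f+i$ is exceeded by $f-\kappa_i$ entries of the first step and $i-1$ of the second, so it moves to position $f+i-\kappa_i$. The entry at $f+1-l$ is exceeded by $f-l$ entries of the first step and $\kappa'_l$ of the second, so it moves to position $f+1-l+\kappa'_l$. Comparing entries,
\[
\gamma_{f+i}=\lambda_{f+i-\kappa_i}+\kappa_i,\qquad \gamma_{f+1-l}=\lambda_{f+1-l+\kappa'_l}-\kappa'_l .
\]
The weight $\lambda$ is unknown, so we use only those coordinates for which its contribution has a known sign, namely those that cross from one step into the positions of the other. Let $r=r_x$ be the side of the Durfee square of $\kappa$, the largest $r$ with $\kappa_r\ge r$ (and $r=0$ if $\kappa$ is empty); then $r\le\min(e,f)=m_x$. For $i\le r$ we have $\kappa_i\ge r\ge i$, so $f+i-\kappa_i\le f$. For $l\le r$ we have $\kappa'_l\ge r\ge l$, so $f+1-l+\kappa'_l\ge f+1$. As $\lambda$ is dominant, $\lambda_{f+i-\kappa_i}\ge\lambda_{f+1-l+\kappa'_l}$ for all $i,l\le r$. Every box of $\kappa$ lies in the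 first $r$ rows or the first $r$ columns, and exactly $r^2$ boxes lie in both. Therefore
\[
\sum_{i\le r}\gamma_{f+i}-\sum_{l\le r}\gamma_{f+1-l}\ \ge\ \sum_{i\le r}\kappa_i+\sum_{l\le r}\kappa'_l=|\kappa|+r^2 .
\]
Dominance of the triple gives $\mu_{f+i}\le\mu_{f+1-l}$, so the same lower bound holds with $\chi=\gamma-\mu$ in place of $\gamma$.

\emph{All vertices.} Let $I$ be the union over $x$ of the first $r_x$ coordinates of the second step, and $J$ the union over $x$ of the last $r_x$ coordinates of the first step; $I$ and $J$ are disjoint. Write $\chi=\sum_{(b,c,d)\in\Psi}(\varepsilon_c-\varepsilon_d)$, where $\Psi$ is a set of $k$ distinct triples \eqref{eq:triples}. Summing over $x$,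
\[
j+\sum_xr_x^2\ \le\ \sum_{c\in I}\chi_c-\sum_{c\in J}\chi_c=\sum_{(b,c,d)\in\Psi}\bigl([c\in I]+[d\in J]-[c\in J]-[d\in I]\bigr),
\]
where $[\,\cdot\,]$ is $1$ or $0$ according as the condition holds or not. A summand on the right is at most $1$ unless $c\in I$ and $d\in J$, when it is $2$. For each arrow $b$ there are at most $r_{t(b)}r_{h(b)}$ such triples, and here it matters that the triples in $\Psi$ are distinct. Hence $j+\sum_xr_x^2\le k+\sum_br_{t(b)}r_{h(b)}$, that is $j-k\le-q_Q(r)$ with $0\le r\le m$. Lemma~\ref{lem:criterion} gives the bound. If all components are Dynkin or affine, the maximum is $0$ by Lemma~\ref{lem:tits}(a).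
\end{proof}

For the data of Theorem~\ref{thm:three} and $k=3$ we have $\gamma=(0,0,3)$ at vertex $0$ and $\gamma=(-3,0,0)$ at vertex $1$. Then $\gamma+\rho$ is $(-1,-2,0)$ and $(-4,-2,-3)$, so $\kappa^0=(2)$, $\kappa^1=(1,1)$ and $r=(1,1)$. The final inequality reads $4+2\le3+3$ and is an equality.

Dominance was used once, to pass from $\gamma$ to $\chi$; without it the bound fails already for one vertex without arrows, $\underline a=(1,1)$ and $\mu(\cdot)=((0),(2))$, where $\mathcal V=\mathcal O_{\mathbb P^1}(-2)$. The hypothesis that a vertex occurs at most twice was used to describe its inversions by a single partition.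

\section{Canonical bundles of Grassmannians inside $\Lambda^k\xi$}\label{sec:classes}

We now construct nonzero classes with $j-k>0$. Suppose first that $Q$ has no oriented cycles, that $\mu(\cdot)=0$, and that each vertex $x$ has an early step of dimension $f_x$ and a late step of dimension $e_x$. Then $\mathrm{Fl}=\prod_x\mathrm{Gr}(e_x,V^{(x)})$ parametrizes subspaces $D_x\subseteq V^{(x)}$ of dimension $e_x$. If for each arrow $x\to y$ the four steps come in the order early $x$, early $y$, late $x$, late $y$, the only condition on $x_b$ is that it maps $D_{t(b)}$ into $D_{h(b)}$, and $\xi=\bigoplus_bD_{t(b)}\otimes(V^{(h(b))}/D_{h(b)})^*$, as in Section~\ref{sec:three}. One can then choose $e$ and $f$ so that $\det\xi$ is the canonical bundle of $\mathrm{Fl}$.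

If $Q$ has an oriented cycle, this order cannot hold along all arrows of the cycle. The remedy is to unroll: we take a quiver $\tilde Q$ without oriented cycles mapping to $Q$, give each vertex $x$ of $\tilde Q$ a block $U_x$ of coordinates in the space over its image, and use a large weight, constant on blocks, to reduce the cohomology to a fiber on which the blocks decouple. The order of the steps is recorded by attaching to $x$ an interval $[\alpha(x),\delta(x)]$, whose ends are the times of its early and late coordinates.

\begin{definition}\label{def:schedule}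
Let $\tilde Q$ be a finite quiver without oriented cycles, hence without loops, and let $\varphi:\tilde Q\to Q$ be a morphism of quivers under which distinct parallel arrows have distinct images. A \emph{schedule} is a pair of functions $\alpha,\delta:\tilde Q_0\to\mathbb R$ such that
\begin{itemize}
\item[(S1)] $\alpha(x)<\delta(x)$ for all $x$;
\item[(S2)] $\alpha(x)<\alpha(y)\le\delta(x)<\delta(y)$ for each arrow $x\to y$;
\item[(S3)] if $x\ne y$ and $\varphi(x)=\varphi(y)$, then $\delta(x)\le\alpha(y)$ or $\delta(y)\le\alpha(x)$;
\item[(S4)] if $\varphi(x)\ne\varphi(y)$, then $\{\alpha(x),\delta(x)\}\cap\{\alpha(y),\delta(y)\}=\emptyset$.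
\end{itemize}
\end{definition}

\paragraph{The triple of a schedule.}
By (S1) and (S3), each fiber $\varphi^{-1}(v)$ of $\varphi$ on vertices can be listed as $x_1,x_2,\dots$ with $\alpha(x_1)<\delta(x_1)\le\alpha(x_2)<\delta(x_2)\le\cdots$. Choose integers $g_x$ that strictly decrease along each fiber, with $g=0$ if $\varphi$ is injective on vertices. Let $e,f\in\mathbb Z_{\ge0}^{\tilde Q_0}$ and $N\in\mathbb Z_{\ge0}$. The steps are the real numbers $\kappa$ in the images of $\alpha$ and $\delta$, in increasing order. By (S4), all $x$ with $\kappa\in\{\alpha(x),\delta(x)\}$ lie over one vertex of $Q$, and the step $\kappa$ belongs to that vertex. By the chain of inequalities above, at most one $x$ has $\delta(x)=\kappa$, at most one $y$ has $\alpha(y)=\kappa$, and if both exist then $y$ follows $x$ in the fiber, so $g_x>g_y$. The step has dimension $e_x+f_y$ and weight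
\[
\mu(\kappa)=\bigl((Ng_x)^{e_x},(Ng_y)^{f_y}\bigr),
\]
where missing terms are omitted and steps of dimension $0$ are deleted. This fixes $\dim V^{(v)}=\sum_{x\in\varphi^{-1}(v)}(e_x+f_x)$.

The coordinates of $V^{(v)}$ then fall into consecutive groups of sizes $f_{x_1},e_{x_1},f_{x_2},e_{x_2},\dots$. We call the $f_x$ coordinates in step $\alpha(x)$ the \emph{early} and the $e_x$ coordinates in step $\delta(x)$ the \emph{late} coordinates of $x$. Let $U_x$ be spanned by the $u_c$ with $c$ an early or late coordinate of $x$, and $D_x\subseteq U_x$ by those with $c$ late. The weight $\mu^{(v)}$ equals $Ng_x$ on the coordinates of $U_x$, so the triple is dominant for every $N\ge0$. If $\varphi$ is injective on vertices, then $\mu(\cdot)=0$ and each vertex of $Q$ occurs at most twice.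

\begin{proposition}\label{prop:class}
Suppose that for every $x\in\tilde Q_0$ with $e_xf_x>0$
\begin{equation}\label{eq:balance}
\sum_{\beta:\,t(\beta)=x}f_{h(\beta)}+\sum_{\beta:\,h(\beta)=x}e_{t(\beta)}=e_x+f_x,
\end{equation}
where $\beta$ runs over the arrows of $\tilde Q$. Put $j=\sum_xe_xf_x$ and $k=\sum_\beta e_{t(\beta)}f_{h(\beta)}$. Then $H^j(\mathrm{Fl},\Lambda^k\xi\otimes\mathcal V)\ne0$ for $N\gg0$, and for every $N$ if $\varphi$ is injective on vertices. Consequently $H^p(\mathcal W,\mathcal W_{\mu(\cdot)})\ne0$ for some $p\ge j-k$.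
\end{proposition}

\begin{proof}
The blocks $U_x$ need not be unions of steps, since one step may contain the late coordinates of $x$ and the early coordinates of $y$. So we pass to $G/B$: by \eqref{eq:lift} it suffices to show $H^j(G/B,\Lambda^k\xi\otimes\mathcal L)\ne0$, where $\xi$ now denotes $G\times^B\xi_0$.

\emph{Reduction to a fiber.} Let $P'\supseteq B$ be the stabilizer of the partial flags $V^{(v)}=Y_0\supseteq Y_1\supseteq\cdots$ with $Y_i=\bigoplus_{l>i}U_{x_l}$, let $L'=\prod_xGL(U_x)$ be its Levi subgroup, $B_{L'}=B\cap L'$, and $\theta:G/B\to G/P'$ the projection. Since $\mu$ is constant on blocks, $\mathcal L=\theta^*\mathcal M^{\otimes N}$, where $\mathcal M$ is the product over all $v$ and $i$ of $\det(Y_{i-1}/Y_i)^{\otimes g_{x_i}}$. Up to a power of the trivial bundle $\det V^{(v)}$, the factor for $v$ is $\bigotimes_i\det(V^{(v)}/Y_i)^{\otimes(g_{x_i}-g_{x_{i+1}})}$. This is the restriction of a product of positive powers of Pl\"ucker bundles under the embedding of the partial flag variety in a product of Grassmannians, so $\mathcal M$ is ample. By Serre's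 theorems, for $N\gg0$ the finitely many sheaves $R^{i}\theta_*(\Lambda^k\xi)\otimes\mathcal M^{\otimes N}$ have no higher cohomology and are globally generated. The Leray spectral sequence gives
\[
H^j(G/B,\Lambda^k\xi\otimes\mathcal L)=H^0\bigl(G/P',R^j\theta_*(\Lambda^k\xi)\otimes\mathcal M^{\otimes N}\bigr),
\]
and this is nonzero if and only if $R^j\theta_*(\Lambda^k\xi)\ne0$. By homogeneity the cohomology of $\Lambda^k\xi$ along the fibers of $\theta$ has constant dimension, so $R^j\theta_*(\Lambda^k\xi)$ is a vector bundle with fiber $H^j(P'/B,\Lambda^k\xi)$ at the base point. It remains to show that this group is nonzero. If $\varphi$ is injective on vertices, then $P'=G$, $\mathcal L=\mathcal O$, and no reduction is needed.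

\emph{Splitting off a summand.} We have $P'/B=L'/B_{L'}$, and the restriction of $\Lambda^k\xi$ is $L'\times^{B_{L'}}\Lambda^k\xi_0$. The gain is that $B_{L'}$ preserves each block. As an $L'$-module, $\mathrm{Rep}(Q)^*$ is the direct sum of the spaces $U_x\otimes U_y^*$ over all $(b,x,y)$ with $b\in Q_1$, $\varphi(x)=t(b)$, $\varphi(y)=h(b)$. Since $\xi_0$ is spanned by basis vectors $u_c\otimes u_d^*$, it is the direct sum of the $B_{L'}$-modules $\xi_{b,x,y}=\xi_0\cap(U_x\otimes U_y^*)$. Let $\beta:x\to y$ be an arrow of $\tilde Q$ and $b=\varphi(\beta)$. An early coordinate $c$ of $x$ has step $\alpha(x)<\alpha(y)<\delta(y)$, so it occurs in no triple \eqref{eq:triples} with $d$ in $U_y$. A late coordinate $c$ of $x$ has step $\delta(x)$ with $\alpha(y)\le\delta(x)<\delta(y)$, so it occurs exactly with the early coordinates $d$ of $y$. The $u_d^*$ with $d$ early span the annihilator of $D_y$, so $\xi_{b,x,y}=D_x\otimes(U_y/D_y)^*$. Distinct arrows $\beta$ give distinct triples $(b,x,y)$, because parallel arrows have distinct images. Hence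
\[
\tilde\xi=\bigoplus_\beta D_{t(\beta)}\otimes(U_{h(\beta)}/D_{h(\beta)})^*
\]
is a $B_{L'}$-direct summand of $\xi_0$ of dimension $k$, and the line $\Lambda^k\tilde\xi$ is a direct summand of $\Lambda^k\xi_0$.

\emph{The canonical bundle.} The line bundle defined by $\Lambda^k\tilde\xi$ is pulled back from $X=\prod_x\mathrm{Gr}(e_x,U_x)$, where it is
\[
\bigotimes_\beta(\det D_{t(\beta)})^{\otimes f_{h(\beta)}}\otimes\det(U_{h(\beta)}/D_{h(\beta)})^{\otimes(-e_{t(\beta)})}.
\]
Since $\det(U_y/D_y)^{-1}\cong\det D_y$ up to the trivial bundle $\det U_y$, it is isomorphic to $\bigotimes_x(\det D_x)^{\otimes n_x}$, where $n_x$ is the left side of \eqref{eq:balance}. The tangent bundle of $\mathrm{Gr}(e_x,U_x)$ is $\mathrm{Hom}(D_x,U_x/D_x)$, so its canonical bundle is $(\det D_x)^{\otimes f_x}\otimes\det(U_x/D_x)^{\otimes(-e_x)}\cong(\det D_x)^{\otimes(e_x+f_x)}$. Factors with $e_xf_x=0$ are points. So \eqref{eq:balance} says that our line bundle is $\omega_X$, and $H^j(X,\omega_X)\ne0$ for $j=\dim X=\sum_xe_xf_x$. Pulling back to $L'/B_{L'}$ does not change cohomology, by \eqref{eq:lift}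 for $L'$ with $\gamma=0$. Thus $H^j(P'/B,\Lambda^k\xi)\ne0$. The last assertion is Lemma~\ref{lem:criterion}.
\end{proof}

Theorem~\ref{thm:three} is the case $\tilde Q=Q$, $e=(1,2)$, $f=(2,1)$: both equations \eqref{eq:balance} read $3=3$, and $j=4$, $k=3$. In general \eqref{eq:balance} can be solved for $f$ in terms of $e$, because $\tilde Q$ has no oriented cycles; the only issue is that $f$ be nonnegative.

\begin{lemma}\label{lem:solve}
Let $e\in\mathbb Z_{\ge0}^{\tilde Q_0}$ satisfy $(e,\sigma_x)\le0$ for all $x\in\tilde Q_0$. Define $f$ recursively, starting from the sinks, by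
\[
f_x=\sum_{t(\beta)=x}f_{h(\beta)}+\sum_{h(\beta)=x}e_{t(\beta)}-e_x .
\]
Then $f\ge e$, equation \eqref{eq:balance} holds for all $x$, and $j-k=-q_{\tilde Q}(e)$.
\end{lemma}

\begin{proof}
If $f_y\ge e_y$ for all heads $y$ of arrows leaving $x$, then
\[
f_x\ge\sum_{t(\beta)=x}e_{h(\beta)}+\sum_{h(\beta)=x}e_{t(\beta)}-e_x=e_x-(e,\sigma_x)\ge e_x,
\]
so $f\ge e$ by induction. Equation \eqref{eq:balance} is the definition of $f$. Multiplying the definition by $e_x$ and summing over $x$ gives $j=k+\sum_\beta e_{t(\beta)}e_{h(\beta)}-\sum_xe_x^2=k-q_{\tilde Q}(e)$.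
\end{proof}

\section{Quivers that are neither Dynkin nor affine}\label{sec:wild}

\begin{proof}[Proof of Theorem~\ref{thm:wild}]
Let $Q'$ be a component of $Q$ that is neither Dynkin nor affine. It suffices to find $\tilde Q$, $\varphi$ and a schedule such that $\tilde Q$ is connected, has no oriented cycles and properly contains an affine graph. Then Lemma~\ref{lem:negvector} gives $e$, Lemma~\ref{lem:solve} gives $f$, and Proposition~\ref{prop:class} gives a nonzero $H^p$ with $p\ge-q_{\tilde Q}(e)>0$.

\emph{No oriented cycles in $Q'$.} Take $\tilde Q=Q'$ and $\varphi$ the inclusion. Let $\alpha:Q'_0\to\{1,\dots,|Q_0'|\}$ be a bijection that increases along arrows, and $\delta=\alpha+|Q_0'|$. All values of $\alpha$ and $\delta$ are distinct and every value of $\alpha$ is below every value of $\delta$, which gives (S1), (S2) and (S4); (S3) is vacuous. By Lemma~\ref{lem:contains}, $Q'$ contains an affine graph, properly since $Q'$ is not affine. As $\varphi$ is injective, $\mu(\cdot)=0$ and each vertex occurs at most twice.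

\emph{An oriented cycle in $Q'$.} Take a shortest one, a loop counting as a cycle of length $1$. It has distinct vertices $x_0,\dots,x_{n-1}$, $n\ge1$, and arrows $b_i:x_i\to x_{i+1}$, indices modulo $n$. Unroll it: for $k\in\mathbb Z$ let $y_k$ lie over $x_{k}$, with an arrow $y_k\to y_{k+1}$ over $b_{k}$, and put
\[
\alpha(y_k)=k,\qquad\delta(y_k)=k+\zeta,\qquad \zeta=1\ \text{ if }n=1,\qquad \zeta=\tfrac32\ \text{ if }n\ge2 .
\]
(For $n=1$, conditions (S2) and (S3) force $\delta(y_k)=\alpha(y_{k+1})$; for $n\ge2$, (S4) forbids it.) Condition (S2) reads $k<k+1\le k+\zeta<k+1+\zeta$. Condition (S3) holds since $\zeta\le n$. Condition (S4) among the $y_k$ is vacuous for $n=1$, and for $n\ge2$ the numbers $k$ and $k+\frac32$ are all distinct. Since $Q'$ is connected and is not the cycle itself, which is of type $\tilde A_{n-1}$, some further arrow $b'$ has an end on the cycle.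

Suppose both ends of $b'$ are on the cycle, $b':x_i\to x_{i'}$. Followed by the path along the cycle from $x_{i'}$ to $x_i$, it forms an oriented cycle of length $1+((i-i')\bmod n)$, where the residue lies in $\{0,\dots,n-1\}$. By minimality this length is at least $n$, so $i'\equiv i+1$ and $b'$ is parallel to $b_i$. Let $\tilde Q$ have vertices $y_i,y_{i+1},y_{i+2}$, two arrows $y_i\to y_{i+1}$ over $b_i$ and $b'$, and one arrow $y_{i+1}\to y_{i+2}$ over $b_{i+1}$. It properly contains $\tilde A_1$.

Otherwise $b'$ joins a vertex of the cycle, say $x_0$, to a vertex $w$ off the cycle. Let $\tilde Q$ be the path $y_{-1}\to y_0\to\cdots\to y_{n+2}$ together with two vertices $w_0,w_n$ over $w$, joined to $y_0$ and $y_n$ by arrows over $b'$ (Figure~\ref{fig:unroll}). For $k=0,n$ put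
\[
(\alpha(w_k),\delta(w_k))=(k+\tfrac34,\,k+\tfrac74)\ \text{ if }b':x_0\to w,\qquad(k-\tfrac14,\,k+\tfrac34)\ \text{ if }b':w\to x_0 .
\]
Condition (S2) for the new arrows reads $k<k+\frac34\le k+\zeta<k+\frac74$ in the first case and $k-\frac14<k\le k+\frac34<k+\zeta$ in the second. Condition (S3) for $w_0,w_n$ reads $\frac74\le n+\frac34$, respectively $\frac34\le n-\frac14$. Condition (S4) holds because the values at $w_0,w_n$ lie in $\mathbb Z+\frac34$ and those at the $y_k$ in $\frac12\mathbb Z$. The graph of $\tilde Q$ is a tree. It contains $\tilde D_{n+4}$, formed by the path $y_0,\dots,y_n$ with leaves $y_{-1},w_0$ and $w_n,y_{n+1}$, and it contains it properly because of $y_{n+2}$.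

For the last assertion, no Dynkin or affine graph contains a triple edge or two loops at a vertex.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.5]
\node (a) at (0,0) {$y_{-1}$};
\node (b) at (1,0) {$y_0$};
\node (c) at (2,0) {$\cdots$};
\node (d) at (3,0) {$y_n$};
\node (e) at (4,0) {$y_{n+1}$};
\node (f) at (5,0) {$y_{n+2}$};
\node (g) at (1,-1) {$w_0$};
\node (h) at (3,-1) {$w_n$};
\draw[->] (a)--(b); \draw[->] (b)--(c); \draw[->] (c)--(d);
\draw[->] (d)--(e); \draw[->] (e)--(f);
\draw[->] (b)--(g); \draw[->] (d)--(h);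
\end{tikzpicture}
\caption{Unrolling an oriented cycle $x_0\to x_1\to\cdots\to x_{n-1}\to x_0$ with one more arrow $x_0\to w$. The vertex $y_k$ lies over $x_{k\bmod n}$, and $w_0,w_n$ lie over $w$. Deleting $y_{n+2}$ leaves the affine graph $\tilde D_{n+4}$.}
\label{fig:unroll}
\end{figure}

\begin{remark}\label{rem:nonzero}
One can arrange that all $V^{(v)}$ are nonzero. If $V^{(v)}=0$, all vertices of $\tilde Q$ over $v$ have $e=f=0$; delete them with their arrows, which changes neither \eqref{eq:balance} at the other vertices nor $j$ and $k$. Then adjoin an isolated vertex over $v$ with $e=0$, $f=1$ and values of $\alpha<\delta$ not used elsewhere. The result is again a schedule, injectivity of $\varphi$ is preserved, and Proposition~\ref{prop:class}, which does not require $\tilde Q$ to be connected, applies with the same $j$ and $k$.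
\end{remark}

\begin{example}[two loops]\label{ex:loops}
Let $Q$ have one vertex and two loops. Let $\tilde Q$ have vertices $0,1,2$, two arrows $0\to1$ and two arrows $1\to2$, each pair mapping to the two loops, with $\alpha(i)=i$ and $\delta(i)=i+1$. The vector $e=(1,1,1)$ has $(e,\sigma_x)=0,-2,0$ and $q_{\tilde Q}(e)=3-4=-1$. The recursion gives $f_2=2-1=1$, $f_1=2+2-1=3$, $f_0=6-1=5$. The steps $0,1,2,3$ have dimensions $f_0$, $e_0+f_1$, $e_1+f_2$, $e_2$. With $g=(2,1,0)$ we obtain
\[
\underline a=(5,4,2,1),\qquad\mu(\cdot)=\bigl(((2N)^5),\ (2N,N^3),\ (N,0),\ (0)\bigr),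
\]
a dominant triple that violates the conjecture for $N\gg0$; here $j=5+3+1=9$ and $k=2\cdot3+2\cdot1=8$.
\end{example}

The upper and lower bounds meet on the triples built from Lemma~\ref{lem:solve}.

\begin{proposition}\label{prop:sharp}
Let $Q$ have no oriented cycles, with vertices $x_1,\dots,x_n$ numbered so that indices increase along arrows. Let $e\in\mathbb Z_{\ge0}^{Q_0}$ satisfy $(e,\sigma_x)\le0$ for all $x$, and let $f$ be as in Lemma~\ref{lem:solve} for $\tilde Q=Q$. Take $\underline i=(x_1,\dots,x_n,x_1,\dots,x_n)$ and $\underline a=(f_{x_1},\dots,f_{x_n},e_{x_1},\dots,e_{x_n})$ with steps of dimension $0$ deleted, and $\mu(\cdot)=0$. Then the largest $p$ with $H^p(\mathcal W,\mathcal O)\ne0$ is exactly $-q_Q(e)$, which equals the bound of Theorem~\ref{thm:bound}. If $q_Q(e)<0$, the multiples of $e$ give nonvanishing in arbitrarily large degrees.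
\end{proposition}

\begin{proof}
This is the triple of the schedule $\alpha(x_i)=i$, $\delta(x_i)=i+n$ for the identity map of $Q$. By Proposition~\ref{prop:class} and Lemma~\ref{lem:solve}, $H^p\ne0$ for some $p\ge-q_Q(e)$. Since $f\ge e$, the vector $m$ of Theorem~\ref{thm:bound} is $e$, and by Lemma~\ref{lem:tits}(b) the maximum of $-q_Q(r)$ over $0\le r\le e$ is attained at $r=e$. So $H^p=0$ for $p>-q_Q(e)$. For a positive integer $N$, the vector $Ne$ satisfies the same hypothesis, and $-q_Q(Ne)=-N^2q_Q(e)$.
\end{proof}

\section{A negative Kostka--Shoji coefficient}\label{sec:negative}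

By Remark~\ref{rem:invisible}, odd cohomology can be outweighed by $H^0$ in every coefficient. For a negative coefficient we need a character whose multiplicity in odd degree exceeds its multiplicity in $S$; replacing the second projective space by $\mathrm{Gr}(2,4)$ achieves this. We write $\mathbb S_\tau$ for the Schur functor of a partition $\tau$.

\begin{proof}[Proof of Theorem~\ref{thm:negative}]
Here $\dim V^{(0)}=\dim V^{(1)}=4$. As in Section~\ref{sec:three}, a point of $\mathrm{Fl}=\mathbb P^3\times\mathrm{Gr}(2,4)$ is a line $D_0\subset V^{(0)}$ and a plane $D_1\subset V^{(1)}$, and $\mathcal W$ is defined by $x_b(D_0)\subseteq D_1$ for all $b$. Let $\mathcal Q=V^{(1)}/D_1$, of rank $2$, and let $M=\mathbb C^n$ have torus character $t_1+\dots+t_n$. Then $\xi=M\otimes D_0\otimes\mathcal Q^*$ and $S=\mathrm{Sym}(M\otimes V^{(0)}\otimes V^{(1)*})$. Euler characteristics are additive in each degree of \eqref{eq:koszul}, so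
\[
\chi^{(\underline i,\underline a)}_{\mu(\cdot)}=\sum_{k,j}(-1)^{k+j}\,\mathrm{ch}\,H^j(\mathrm{Fl},\Lambda^k\xi)\cdot\mathrm{ch}\,S .
\]
We want the coefficient of $\det V^{(0)}\otimes(\det V^{(1)})^{-1}$. A scalar $z$ in the center of $GL(V^{(0)})$ acts on this module by $z^4$ and on $H^j(\mathrm{Fl},\Lambda^k\xi)\otimes S_d$ by $z^{k+d}$. So only $k\le4$ with $d=4-k$ contribute.

\emph{The terms $k=1,2,3$.} We have $\Lambda^k\xi=D_0^{\otimes k}\otimes\Lambda^k(M\otimes\mathcal Q^*)$, and $\mathcal O(-k)$ has no cohomology on $\mathbb P^3$. These terms vanish.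

\emph{The term $k=0$.} Write $S_4=(M^{\otimes4}\otimes (V^{(0)})^{\otimes4}\otimes (V^{(1)*})^{\otimes4})^{\mathfrak S_4}$. By Schur--Weyl duality, the isotypic component of $\det V^{(0)}$ in $(V^{(0)})^{\otimes4}$ is one-dimensional and $\mathfrak S_4$ acts on it by the sign character; the same holds for $\det V^{(1)*}$ in $(V^{(1)*})^{\otimes4}$. The multiplicity space is $(M^{\otimes4}\otimes\mathrm{sgn}\otimes\mathrm{sgn})^{\mathfrak S_4}=\mathrm{Sym}^4M$, which contributes $h_4(t)$.

\emph{The term $k=4$.} The Cauchy formula gives $\Lambda^4\xi=D_0^{\otimes4}\otimes\bigoplus_\tau\mathbb S_{\tau'}M\otimes\mathbb S_\tau\mathcal Q^*$, over partitions $\tau$ of $4$ with at most two parts. By \eqref{eq:projtop} and the vanishing of the other cohomology of $\mathcal O(-4)$ on $\mathbb P^3$, the bundle $D_0^{\otimes4}$ has only $H^3=\det V^{(0)}$. The quotient $\mathcal Q$ carries the first two coordinates of $V^{(1)}$, so $\mathbb S_\tau\mathcal Q^*$ corresponds in \eqref{eq:lift} to $\gamma=(-\tau_2,-\tau_1,0,0)$. Apply Theorem~\ref{thm:bott} with $\rho=(3,2,1,0)$.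
\begin{itemize}
\item For $\tau=(4)$, $\gamma+\rho=(3,-2,1,0)$ sorts to $(3,1,0,-2)$, which gives the highest weight $(0,-1,-1,-2)$; this is not the character sought.
\item For $\tau=(2,2)$, $\gamma+\rho=(1,0,1,0)$ has repeated entries, and there is no cohomology.
\item For $\tau=(3,1)$, $\gamma+\rho=(2,-1,1,0)$ has two inversions and sorts to $(2,1,0,-1)$, which gives $H^2=(\det V^{(1)})^{-1}$.
\end{itemize}
So only $\tau=(3,1)$ contributes, with $\tau'=(2,1,1)$, $k=4$ and $j=3+2$. The contribution is $(-1)^{4+5}s_{211}(t)=-s_{211}(t)$.

The polynomial is therefore $h_4(t)-s_{211}(t)$. The coefficient of $t_1t_2t_3t_4$ is $1$ in $h_4$, and in $s_{211}$ it is the number of standard tableaux of shape $(2,1,1)$, which is $3$ because the second entry of the first row can be $2$, $3$ or $4$. The difference is $-2$.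
\end{proof}

The hypothesis $n\ge4$ is used only for the monomial $t_1t_2t_3t_4$. For $n=3$ the same computation gives $h_4(t)-t_1t_2t_3(t_1+t_2+t_3)$, whose coefficients are nonnegative.

\begin{thebibliography}{9}
\bibitem{ISQG} \emph{Integrable Systems and Quantum Groups}, \texttt{https://dlisv03.media.osaka-cu.ac.jp/\allowbreak contents/\allowbreak osakacu/\allowbreak kiyo/\allowbreak 111F0000022-2023-005.pdf}
\end{thebibliography}
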